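# Oblivious routing with node capacities: demand edges, a scaled cut tree, and the bound $C\sqrt{q-1}\,\log q$

Throughout, $\log$ is the natural logarithm.

## A graph built from one demand vector and one tree

Let $G=(V,E)$ be a connected undirected graph whose nodes $v$ have capacities $c(v)>0$. We are given finitely many pairs $(s_i,t_i)$ of nodes, called commodities. Let $U$ be the set of nodes that occur as some $s_i$ or $t_i$, and let $q=|U|$. Suppose we have two things.

The first is a demand vector $D=(D_1,\dots,D_k)\ge 0$ that can be routed in $G$ so that no node carries more than its capacity.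

The second is a tree $T$ with vertex set $U$ (its edges need not be edges of $G$) and a number $m_e>0$ for each tree edge $e$. We ask two things of each $e=ab$. Whenever a demand vector can be routed in $G$ within the node capacities, the total demand between the two components of $T-e$ is at most $m_e$. And $G$ carries an $a$–$b$ flow of value $m_e$ within the node capacities.

**Definition (the graph $H$).** Put $\theta=1/\sqrt{q-1}$. Let $H$ be the multigraph on the vertex set $U$ which has, for each commodity $j$ with $D_j>0$, a *demand edge* $s_jt_j$ of capacity $D_j$, and for each $e\in T$ a *tree edge* $e$ of capacity $\theta m_e$.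

Two facts can be read off. The demand $D$ fits into $H$ with congestion $1$: each commodity uses its own demand edge. Every other demand vector that is routable in $G$ fits into $H$ with congestion at most $1/\theta=\sqrt{q-1}$: route it along $T$, where edge $e$ receives at most $m_e$ and has capacity $\theta m_e$. Moreover, each edge of $H$ stands for something in $G$: a demand edge for the paths on which $D$ routes commodity $j$, a tree edge for a flow of value $m_e$. So walks in $H$ can be turned into walks in $G$.

What is $H$ for? It converts a routing problem with *node* capacities in $G$ into one with *edge* capacities in $H$, where a good oblivious routing is available at the price of a factor $\log q$. The rest of the lecture says what problem this solves, where $D$ and $T$ come from, and why $\theta=1/\sqrt{q-1}$ is the right scaling.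

## Node congestion and oblivious schemes

Let $n=|V|\ge2$, let the capacities $c:V\to\mathbb R_{>0}$ be finite, and let the commodities be $(s_1,t_1),\dots,(s_k,t_k)$ with $s_i\neq t_i$.

**Definition (scheme, load, congestion).** A routing of commodity $i$ is a probability distribution $p_i$ over simple $s_i$–$t_i$ paths in $G$. An *oblivious routing scheme* OBL fixes one $p_i$ for every commodity in advance, without knowing the demands. We write $p_i(v)=\Pr_{P\sim p_i}[v\in P]$. For a demand vector $d\ge0$, $d\ne0$, the scheme sends $d_i$ times the unit flow $p_i$, so that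
$$\mathrm{load}_{\mathrm{OBL},d}(v)=\sum_{i=1}^k d_i\,p_i(v),\qquad \mathrm{cong}_{\mathrm{OBL}}(d)=\max_{v\in V}\frac{\mathrm{load}_{\mathrm{OBL},d}(v)}{c(v)} .$$

All flow through $v$ is charged to $v$, including flow that starts or ends there.

**Definition (competitive ratio).** $\mathrm{OPT}(d)$ is the minimum node congestion over all choices of path distributions, which now may depend on $d$. Since endpoints are charged, $\mathrm{OPT}(d)>0$ for $d\ne0$. The competitive ratio is
$$c_V(\mathrm{OBL})=\sup_{d\ge0,\ d\neq0}\ \mathrm{cong}_{\mathrm{OBL}}(d)/\mathrm{OPT}(d).$$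

The paper "Oblivious Routing on Node-Capacitated and Directed Graphs" has, among other results, an upper bound $O(\sqrt k\log n)$ for $k$ commodities and an upper bound $O(\sqrt n\log n)$ when all commodities share a source or a sink. When $k$ is much larger than $n$, for example for all pairs of nodes, the first bound is weak. The problem asks whether $O(\sqrt n\log n)$ holds for *every* commodity set. The answer is yes, and the number $q\le n$ of distinct terminals suffices in place of $n$.

**Theorem 1.** There is an absolute constant $C$ such that for every $G$, every $c$ and every commodity set there is an oblivious scheme with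
$$c_V(\mathrm{OBL})\le C\sqrt{q-1}\,\log q\le C\sqrt n\log n .$$

**Theorem 2.** There is always an oblivious scheme with $c_V(\mathrm{OBL})\le\sqrt k$, where $k$ may be taken as the number of distinct unordered pairs $\{s_i,t_i\}$. In particular, with a common source or a common sink, $c_V(\mathrm{OBL})\le\sqrt{n-1}$.

**Theorem 3.** For every $\varepsilon>0$ there are infinitely many $n$ and single-sink instances on $n$ nodes with $k=q-1$ commodities in which every oblivious scheme has $c_V(\mathrm{OBL})\ge(1-\varepsilon)\sqrt n\ge(1-\varepsilon)\sqrt k$.

Together: a scheme with $c_V\le\min\{\sqrt k,\ C\sqrt{q-1}\log q\}$ always exists; the constant $1$ in $\sqrt k$ and in $\sqrt{n-1}$ (single sink) is best possible; and Theorem 1 is tight up to a factor $O(\log n)$. Whether that factor can be removed when $k\gg n$ is not settled here.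

Two conventions save words later. A distribution over *walks* may replace one over simple paths, because shortcutting a walk to a simple path only shrinks its node set, hence all $p_i(v)$. And since $G$ is undirected, paths may be reversed.

## Single pairs, trees, and a subdivided $K_4$

We first recall max-flow min-cut with node capacities. For distinct $a,b\in V$ let $M_{ab}$ be the maximum value of an $a$–$b$ flow in which every node $v$, including $a$ and $b$, carries at most $c(v)$. Split each node $v$ into an arc $v_{\rm in}\to v_{\rm out}$ of capacity $c(v)$, replace each edge $uv$ by uncapacitated arcs $u_{\rm out}\to v_{\rm in}$ and $v_{\rm out}\to u_{\rm in}$, and use source $a_{\rm in}$ and sink $b_{\rm out}$. Max-flow min-cut then gives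
$$M_{ab}=\min\{c(X): X\subseteq V\text{ meets every } a\text{–}b\text{ path}\},$$
where $c(X)=\sum_{v\in X}c(v)$ and $X$ may contain $a$ or $b$. Since $G$ is connected and $\{a\}$ is a separator, $0<M_{ab}\le c(a)<\infty$. Decompose a maximum flow into simple paths, discarding cycles, and divide by $M_{ab}$. This gives a distribution $g_{ab}$ on simple $a$–$b$ paths with
$$g_{ab}(v):=\Pr_{P\sim g_{ab}}[v\in P]\le \frac{c(v)}{M_{ab}}\qquad(v\in V).\tag{1}$$

*One commodity.* Route $(s,t)$ by $g_{st}$. By (1) the congestion on demand $d$ is at most $d/M_{st}$. Any routing of $d$ with congestion $\rho$ gives, after division by $\rho$, a flow of value $d/\rho$ within the capacities, so $d/\rho\le M_{st}$ and $\mathrm{OPT}(d)\ge d/M_{st}$. The ratio is $1$.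

*Trees.* If $G$ is a tree, each commodity has only one simple path, so the only scheme equals the optimum and the ratio is $1$, for any number of commodities.

*A case where obliviousness costs something.* Take nodes $\beta_1,\dots,\beta_4$ of capacity $1$, a node $a_\ell$ of capacity $1$ for each of the six pairs $\ell\subset\{1,2,3,4\}$, and a sink $t$ of capacity $3$. Join $a_{\{x,y\}}$ to $\beta_x$ and $\beta_y$, and each $\beta_x$ to $t$. The commodities are the six pairs $(a_\ell,t)$. For a point $x$ let $d^x$ be $1$ on the three pairs containing $x$ and $0$ elsewhere. Routing $a_{\{x,y\}}$ through $\beta_y$ shows $\mathrm{OPT}(d^x)\le1$. An oblivious scheme must decide how $a_{\{x,y\}}$ splits between $\beta_x$ and $\beta_y$ before it knows $x$. The second node of any path from $a_\ell$ is one of its two $\beta$'s, so $\sum_{x\in\ell}p_\ell(\beta_x)\ge1$. Summing over the six pairs,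
$$\sum_{x}\mathrm{cong}(d^x)\ge\sum_x\sum_{\ell\ni x}p_\ell(\beta_x)=\sum_\ell\sum_{x\in \ell}p_\ell(\beta_x)\ge6 ,$$
so some $d^x$ has congestion at least $6/4=3/2$. Conversely, split evenly: if $\mathrm{OPT}(d)\le1$, then each $d_\ell\le1$ and $\sum_\ell d_\ell\le3$, so $\beta_x$ has load $\frac12\sum_{\ell\ni x}d_\ell\le\frac32$, each $a_\ell$ has load $d_\ell\le 1$, and $t$ has load at most $3$. The best ratio is exactly $3/2$. Theorem 3 comes from the same picture with longer lines.

## The polytope of routable demands and a minimax reduction

**Definition (routable demands).** Let $\mathcal D=\{d\ge0:\mathrm{OPT}(d)\le1\}$, where $0\in\mathcal D$ by convention.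

Then $d\in\mathcal D$ if and only if there are $x_{i,P}\ge0$, over simple $s_i$–$t_i$ paths $P$, with $\sum_Px_{i,P}=d_i$ for all $i$ and $\sum_i\sum_{P\ni v}x_{i,P}\le c(v)$ for all $v$. Every such $P$ contains $s_i$, so $x_{i,P}\le c(s_i)$. The feasible $x$ form a bounded polytope, and $\mathcal D$ is its linear image. Hence $\mathcal D$ is a compact convex polytope with finitely many extreme points. For two nodes of capacity $1$ joined by an edge and one commodity, $\mathcal D=[0,1]$.

Scaling $d$ scales both $\mathrm{cong}_{\rm OBL}(d)$ and $\mathrm{OPT}(d)$. For $d\neq0$ the vector $d/\mathrm{OPT}(d)$ lies in $\mathcal D$ and has congestion equal to the ratio for $d$. For $0\ne d\in\mathcal D$ the congestion is at most the ratio. Hence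
$$c_V(\mathrm{OBL})=\max_{v\in V}\ \max_{d\in\mathcal D}\ \frac1{c(v)}\sum_id_i\,p_i(v).\tag{2}$$

The next lemma lets us know the adversary's mixed strategy before choosing the routing.

**Lemma 1.** Suppose that for every probability vector $\lambda$ on $V$ and all $d^u\in\mathcal D$ $(u\in V)$ there is a scheme $p$ with
$$\Phi(p):=\sum_{u\in V}\frac{\lambda_u}{c(u)}\sum_id_i^u\,p_i(u)\le B.$$
Then there is a scheme with $c_V(\mathrm{OBL})\le B$.

**Proof.** Consider a zero-sum game. The minimizer picks $p$ from a product of simplices, one per commodity. The maximizer picks a probability distribution $\sigma$ on the finite set $V\times\mathrm{ext}(\mathcal D)$. The payoff is bilinear: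
$$\sum_{(v,d)}\sigma(v,d)\,\frac1{c(v)}\sum_id_i\,p_i(v).$$
For fixed $p$, the maximum over $\sigma$ is attained at a single pair $(v,d)$. A linear function on $\mathcal D$ attains its maximum at an extreme point, so this maximum is $c_V(p)$ by (2).

For fixed $\sigma$, put $\lambda_v=\sum_d\sigma(v,d)$ and $d^v=\lambda_v^{-1}\sum_d\sigma(v,d)\,d$, or $d^v=0$ if $\lambda_v=0$. Then $d^v\in\mathcal D$ by convexity, and the payoff equals $\Phi(p)$. By hypothesis some $p$ makes it at most $B$, so $\max_\sigma\min_p\le B$. By the minimax theorem, $\min_pc_V(p)=\min_p\max_\sigma=\max_\sigma\min_p\le B$. $\square$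

From here on, for given $\lambda$ and $(d^u)$, put
$$D=\sum_u\lambda_ud^u\in\mathcal D .$$
Fix a routing $x$ of $D$ with node loads at most $c$. For $D_j>0$ let $f_j=x_{j,\cdot}/D_j$, a distribution on $s_j$–$t_j$ paths, and write $f_j(v)=\Pr_{P\sim f_j}[v\in P]$. Then
$$\sum_{j:D_j>0}D_j\,f_j(v)\le c(v)\qquad(v\in V).\tag{3}$$
If $D_i=0$, then $d_i^u=0$ whenever $\lambda_u>0$, so commodity $i$ contributes nothing to $\Phi$ however it is routed.

Why does $\Phi$ leave any difficulty? The penalty at node $u$ is measured against its own demand $d^u$, and $d^u_i$ may exceed the average $D_i$ by a factor as large as $1/\lambda_u$. Routing by $f_i$ is safe for $D$ but not for $d^u$.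

## Two routes per commodity give $\sqrt k$

A sensible first attempt gives each commodity $i$ two candidate routes: the optimal flow $f_i$ for $D$, and its own maximum flow $g_{s_it_i}$. This already proves Theorem 2.

**Proof of Theorem 2.**

**Step 1: merge commodities with the same pair.** The purpose is to let $k$ count distinct unordered pairs. Suppose several commodities have the same unordered pair, and use one distribution, up to reversal, for all of them. The loads of the scheme then depend only on their total demand. So does $\mathrm{OPT}$: a routing of the individual demands can be pooled into one distribution for the total, and conversely each commodity can use the pooled distribution. So we may replace them by a single commodity.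

**Step 2: compute the minimum of $\Phi$.** The purpose is to turn $\Phi$ into shortest paths. Exchanging sums, $\Phi(p)=\sum_i\mathbb E_{P\sim p_i}\sum_{u\in P}\lambda_ud_i^u/c(u)$, so
$$\min_p\Phi(p)=\sum_i\Delta_i,\qquad \Delta_i=\min_P\sum_{u\in P}\frac{\lambda_ud_i^u}{c(u)},$$
the minimum over simple $s_i$–$t_i$ paths. Write $M_i=M_{s_it_i}$ and $L_i=D_i/M_i$.

**Step 3: bound $\Delta_i$ by the maximum flow.** The minimum over $P$ is at most the average over $g_{s_it_i}$. By (1),
$$\Delta_i\le\sum_ug_{s_it_i}(u)\frac{\lambda_ud_i^u}{c(u)}\le\sum_u\frac{\lambda_ud_i^u}{M_i}=L_i.\tag{4}$$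

**Step 4: bound a weighted sum of the $\Delta_i$ by the optimal flow.** For $D_i>0$ the minimum is also at most the average over $f_i$. For $D_i=0$ we have $L_i=0$. Since $d^u\in\mathcal D$, commodity $i$ alone can send $d_i^u$ within the capacities, so $d_i^u\le M_i$. With (3),
$$\sum_i\Delta_iL_i\le\sum_{i:D_i>0}\frac{D_i}{M_i}\sum_uf_i(u)\frac{\lambda_ud_i^u}{c(u)}=\sum_u\frac{\lambda_u}{c(u)}\sum_{i:D_i>0}D_if_i(u)\,\frac{d_i^u}{M_i}\le\sum_u\lambda_u=1.\tag{5}$$

**Step 5: combine.** Since $0\le\Delta_i\le L_i$, we get $\sum_i\Delta_i^2\le\sum_i\Delta_iL_i\le1$, and Cauchy–Schwarz gives $\sum_i\Delta_i\le\sqrt k$. Lemma 1 with $B=\sqrt k$ yields the scheme. With a common source or sink there are at most $n-1$ distinct pairs. $\square$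

Here is where this stops. The inequalities (4) and (5) alone allow $\Delta_i=L_i=1/\sqrt k$ for all $i$, and then the sum is $\sqrt k$. For all pairs of $q$ terminals, $\sqrt k=\sqrt{q(q-1)/2}$, which is of order $q$. The loss is in the step $d_i^u\le M_i$, which looks at one commodity at a time. The demands in $d^u$ obey joint constraints: many commodities share a separator and cannot all be large.

Restricting commodity $i$ to its own two routes prevents us from using this. Suppose $q\ge4$ is even, $D_j=1/(q-1)$ for every pair $j$ of terminals, and $d^u$ puts demand $1$ on each pair of a perfect matching. On its own demand edge each matched pair has $q-1$ times the capacity $D_j$. Now let each matched pair $s,t$ spread evenly over the $q-2$ two-hop routes $s$–$w$–$t$. A pair $xw$ outside the matching is used only by the commodity of $x$ (via $w$) and by that of $w$ (via $x$), so it receives $2/(q-2)$, which is $2(q-1)/(q-2)$ times $D_j$. This tends to $2$ as $q$ grows. So commodity $i$ should be allowed to use the flow paths $f_j$ of *other* commodities. This is what the demand edges of $H$ permit.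

We also need a replacement for the $k$ maximum flows $g_{s_it_i}$ by only $q-1$ of them. That is the tree $T$, which the next two sections build.

## Separators as a symmetric submodular function

A set function $f$ on the subsets of a finite set $S$ is *symmetric* if $f(A)=f(S\setminus A)$, and *submodular* if $f(A\cap B)+f(A\cup B)\le f(A)+f(B)$.

**Definition (separator function).** For $A\subseteq U$ let
$$f(A)=\min\{c(X):X\subseteq V\text{ meets every path between }A\text{ and }U\setminus A\}.$$
For a demand vector $d$ let $d(A)$ be the sum of $d_i$ over all $i$ with exactly one of $s_i,t_i$ in $A$.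

*Example.* Let $G$ be a star with center $h$, $c(h)=3$, and leaves $a,b,z$ of capacities $1,2,5$, with $U=\{a,b,z\}$. Then $f(\{a\})=1$ (take $X=\{a\}$), $f(\{b\})=2$, and $f(\{z\})=3$ (take $X=\{h\}$ or $X=\{a,b\}$). The flows are $M_{ab}=M_{az}=1$ and $M_{bz}=2$.

**Lemma 2.** (i) $f$ is symmetric and submodular. (ii) For distinct $a,b\in U$, $\min\{f(A):a\in A\not\ni b\}=M_{ab}$. (iii) If $d\in\mathcal D$, then $d(A)\le f(A)$ for all $A\subseteq U$.

A separator $X$ does not remember which side each other node is on. To intersect and unite separators we need that information.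

**Definition (separation).** A pair $(Y,Z)$ of subsets of $V$ is a *separation* if $Y\cup Z=V$ and no edge joins $Y\setminus Z$ to $Z\setminus Y$. Its *order* is $c(Y\cap Z)$.

In the star above, $Y=\{h,a,b\}$, $Z=\{h,z\}$ is a separation of order $c(h)=3$.

**Proof of Lemma 2.**

**Step 1: describe $f$ by separations.** The claim is that $f(A)$ is the minimum order of a separation with $A\subseteq Y$ and $U\setminus A\subseteq Z$; call such a separation *admissible* for $A$.

Let $(Y,Z)$ be admissible. A path from $A$ to $U\setminus A$ avoiding $Y\cap Z$ would start in $Y\setminus Z$, end in $Z\setminus Y$, and have all its nodes in these two sets, so one of its edges would join them, which is impossible. Hence $Y\cap Z$ is a valid $X$.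

Conversely, let $X$ meet every path between $A$ and $U\setminus A$. Let $Y$ be $X$ together with all nodes reachable in $G-X$ from $A\setminus X$, and let $Z=X\cup(V\setminus Y)$. Then $Y\cup Z=V$ and $Y\cap Z=X$. The set $Y\setminus Z$ consists of the reachable nodes and $Z\setminus Y=V\setminus Y$ contains no neighbor of them, so $(Y,Z)$ is a separation. Clearly $A\subseteq Y$. A node of $U\setminus A$ is either in $X$ or not reachable, so $U\setminus A\subseteq Z$. The order is $c(X)$.

**Step 2: prove (i).** Symmetry is clear from the definition. Let $(Y_1,Z_1)$ and $(Y_2,Z_2)$ be admissible of minimum order for $A$ and $B$. Consider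
$$(Y_1\cap Y_2,\ Z_1\cup Z_2)\quad\text{and}\quad(Y_1\cup Y_2,\ Z_1\cap Z_2).$$
The first covers $V$: a node outside $Y_1\cap Y_2$ is outside some $Y_i$, hence in $Z_i$. Let $x\in(Y_1\cap Y_2)\setminus(Z_1\cup Z_2)$ and $y\in(Z_1\cup Z_2)\setminus(Y_1\cap Y_2)$, say $y\notin Y_1$. Then $x\in Y_1\setminus Z_1$ and $y\in Z_1\setminus Y_1$, so $xy\notin E$; the case $y\notin Y_2$ is the same. So the first pair is a separation. It is admissible for $A\cap B$, because $A\cap B\subseteq Y_1\cap Y_2$ and $U\setminus(A\cap B)=(U\setminus A)\cup(U\setminus B)\subseteq Z_1\cup Z_2$. Exchanging the roles of $Y$ and $Z$, the second pair is a separation, admissible for $A\cup B$.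

It remains to compare orders. In each of the two old separations a node is of type "$Y$ only", "$Z$ only" or "both". A node of type (both, both) lies in both old intersections and in both new ones. A node of type (both, $Y$ only), in either order, lies in one old intersection; it lies in $Y_1\cap Y_2$ and in $Z_1\cup Z_2$, but not in $Z_1\cap Z_2$, so it is counted once, in the first new one. A node of type (both, $Z$ only), in either order, lies in one old intersection; it is not in $Y_1\cap Y_2$, but lies in $Y_1\cup Y_2$ and $Z_1\cap Z_2$, so it is counted once, in the second new one. A node without "both" lies in no old intersection. For ($Y$ only, $Y$ only) it lies in no $Z_i$, and for ($Z$ only, $Z$ only) in no $Y_i$. In the mixed case it lies in neither $Y_1\cap Y_2$ nor $Z_1\cap Z_2$. So it is counted in no new intersection. The orders of the new pairs therefore sum to $f(A)+f(B)$, and by Step 1, $f(A\cap B)+f(A\cup B)\le f(A)+f(B)$.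

**Step 3: prove (ii).** If $a\in A\not\ni b$, a separator for $A$ meets all $a$–$b$ paths, so $f(A)\ge M_{ab}$. For the converse, let $X$ be a minimum $a$–$b$ separator. The construction of Step 1, applied with $\{a\}$ and $\{b\}$ in place of $A$ and $U\setminus A$, gives a separation with $Y\cap Z=X$, $a\in Y$ and $b\in Z$. Put $A=(U\cap Y)\setminus\{b\}$. Then $a\in A\subseteq Y$, and $U\setminus A=(U\setminus Y)\cup\{b\}\subseteq Z$, so $f(A)\le c(X)=M_{ab}$.

**Step 4: prove (iii).** Let $X$ be optimal for $A$ and route $d$ with loads at most $c$. Every path of a commodity counted in $d(A)$ meets $X$, so $d(A)\le\sum_{v\in X}\mathrm{load}(v)\le c(X)=f(A)$. $\square$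

## A tree of minimum separators

**Lemma 3 (Gomory–Hu tree).** There is a tree $T$ on vertex set $U$ such that for each edge $e=ab$ of $T$, with $W_e$ the vertex set of the component of $T-e$ containing $a$, we have $f(W_e)=M_{ab}$.

In the star example, the tree with edges $az$ and $bz$ works: $f(\{a\})=1=M_{az}$ and $f(\{b\})=2=M_{bz}$. The path $a$–$b$–$z$ does not: its edge $bz$ has $f(\{a,b\})=f(\{z\})=3\ne2=M_{bz}$. So the tree must be chosen with care.

**Proof.** For a symmetric submodular $f$ on a finite set $S$ write $\mu_f(a,b)=\min\{f(A):a\in A\not\ni b\}$. By symmetry, this is also the minimum over all sets containing exactly one of $a,b$.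

**Step 1: a statement that survives induction.** We prove, by induction on $|R|$ and for all $S$, $f$ and $\emptyset\ne R\subseteq S$: there are a tree $T$ on $R$ and a partition $(B_r)_{r\in R}$ of $S$ with $r\in B_r$ such that for each edge $xy$ of $T$ the set
$$W_{xy}=\bigcup\{B_r: r\text{ in the component of }T-xy\text{ containing }x\}$$
satisfies $f(W_{xy})=\mu_f(x,y)$. With $S=R=U$ all blocks are singletons, and Lemma 2(i),(ii) gives Lemma 3. The case $|R|=1$ is trivial (one block $S$, no edges). Let $|R|\ge2$, and let $W$ minimize $f$ among all sets that *split* $R$, that is, $W\cap R\neq\emptyset\neq R\setminus W$.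

**Step 2: uncrossing.** The purpose is to show that minimum sets separating two elements of $W$ may be taken inside $W$. Let $s,t\in W$ be distinct and let $X$ contain exactly one of them, with $f(X)=\mu_f(s,t)$. Fix $r\in R\setminus W$. Replacing $X$ by its complement if necessary, assume $r\notin X$. Then $X\cup W$ contains $W\cap R$ and misses $r$, so it splits $R$ and $f(X\cup W)\ge f(W)$. Submodularity, $f(X\cap W)+f(X\cup W)\le f(X)+f(W)$, gives $f(X\cap W)\le f(X)$. And $X\cap W\subseteq W$ still contains exactly one of $s,t$.

**Step 3: contract and recurse.** Contract $S\setminus W$ to one element $v'$: on $S'=W\cup\{v'\}$ let $f'(A)=f(A)$ if $v'\notin A$, and $f'(A)=f((A\setminus\{v'\})\cup(S\setminus W))$ if $v'\in A$. This is $f$ evaluated on expanded sets, and expansion commutes with union, intersection and complement, so $f'$ is symmetric and submodular. For $s,t\in W$, every set separating them in $S'$ expands to one in $S$ with the same value, so $\mu_{f'}(s,t)\ge\mu_f(s,t)$. By Step 2 some minimizer lies inside $W$ and is its own expansion, so equality holds. Since $f(S\setminus W)=f(W)$, the set $S\setminus W$ is a minimizer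 too. Contracting $W$ to $v''$ analogously gives $S''=(S\setminus W)\cup\{v''\}$ and $f''$, with $\mu_{f''}=\mu_f$ on $S\setminus W$.

The sets $R'=R\cap W$ and $R''=R\setminus W$ are nonempty and smaller than $R$. By induction there are $(T',B')$ for $(S',f',R')$ and $(T'',B'')$ for $(S'',f'',R'')$. Let $v'\in B'_{r'}$ and $v''\in B''_{r''}$.

**Step 4: glue and check.** Put $T=T'\cup T''\cup\{r'r''\}$ and delete $v'$ and $v''$ from the blocks. The result is a tree on $R$ and a partition of $S$ with $r\in B_r$; the blocks over $R'$ have union $W$ and those over $R''$ have union $S\setminus W$.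

Let $xy$ be an edge of $T'$. If the component of $T'-xy$ containing $x$ contains $r'$, then in $T$ it also contains all of $R''$. So $W_{xy}$ is the set obtained in $S'$, which contains $v'$, with $v'$ expanded to $S\setminus W$. If it does not contain $r'$, then it gains nothing, and the set in $S'$ does not contain $v'$. In both cases $f(W_{xy})$ equals the $f'$-value of the set obtained in $S'$, which is $\mu_{f'}(x,y)=\mu_f(x,y)$. Edges of $T''$ are handled in the same way.

For the edge $r'r''$ the set is $W$ or its complement. It separates $r'$ from $r''$, so $\mu_f(r',r'')\le f(W)$. Every set separating $r'$ from $r''$ splits $R$, so $\mu_f(r',r'')\ge f(W)$. $\square$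

Fix such a tree $T$. For $e=ab\in T$ write $m_e=M_{ab}=f(W_e)$ and $g_e=g_{ab}$. Then Lemma 2(iii) and (1) say
$$d(W_e)\le m_e\quad(d\in\mathcal D),\qquad\qquad \frac{g_e(v)}{c(v)}\le\frac1{m_e}\quad(v\in V).\tag{6}$$
These are the two properties demanded of $T$ at the start.

What does the tree give alone? Route commodity $i$ by concatenating samples of $g_e$ along the tree path from $s_i$ to $t_i$. For $d\in\mathcal D$ the load of $v$ is at most $\sum_{e\in T}d(W_e)\,g_e(v)\le\sum_{e\in T}m_e\,c(v)/m_e=(q-1)\,c(v)$. So this scheme has ratio at most $q-1$, for any number of commodities, but without the square root.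

The flows $g_e$ are chosen separately and can collide. Let $a_1,\dots,a_{q-1}$ have capacity $1$, let $t$ have capacity $q-1$, and let $v,w_1,\dots,w_{q-1}$ have capacity $1$. Join each $a_i$ to $w_i$ and to $v$, and join all $w_i$ and $v$ to $t$. The commodities are $(a_i,t)$. Here $M_{a_it}=1=f(\{a_i\})$, so the star centered at $t$ is a valid $T$, and every $g_e$ may be the path $a_i$–$v$–$t$. The demand $(1,\dots,1)$ has $\mathrm{OPT}\le1$ via the $w_i$, but this choice puts load $q-1$ on $v$. So tree edges should be used sparingly. That is what the factor $\theta$ will enforce.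

## Oblivious routing with edge capacities

The next lemma is the ingredient used inside $H$. Edge congestion is the maximum over edges of flow divided by capacity.

**Lemma 4 (Räcke, STOC 2008).** There is an absolute constant $\alpha$ such that the following holds. Let $H=(U,F)$ be a connected loopless undirected multigraph with $q=|U|\ge2$ and edge capacities $\kappa_f>0$. Then for each pair $x\ne y$ in $U$ there is a distribution on $x$–$y$ walks in $H$, with expected number of traversals $r_{xy}(f)$ of edge $f$, such that for all demands $(\delta_i)$ on pairs $(x_i,y_i)$ that can be fractionally routed in $H$ with edge congestion at most $\rho$,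
$$\sum_i\delta_i\,r_{x_iy_i}(f)\le\rho\,\alpha\log q\cdot\kappa_f\qquad\text{for all }f\in F.$$

For $q=2$, where $H$ consists of parallel edges, one can choose edge $f$ with probability $\kappa_f/\sum_{f'}\kappa_{f'}$, and no factor is lost.

The proof uses one published fact: for every $q$-point metric $(U,d_U)$ there is a distribution on edge-weighted trees $\tau$ with vertex set $U$, with tree metric $d_\tau\ge d_U$ and $\mathbb E\,d_\tau(x,y)\le\alpha\log q\;d_U(x,y)$ for all $x,y$. It combines Fakcharoenphol–Rao–Talwar, J. Comput. Syst. Sci. 69 (2004), with the removal of Steiner points in trees at constant-factor loss, Gupta, SODA 2001. For three points at mutual distance $1$, the three paths on them, with unit weights and chosen uniformly, give $\mathbb E\,d_\tau(x,y)=\frac23\cdot1+\frac13\cdot2=\frac43$.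

**Definition (strategy, relative load).** A *strategy* $\sigma=(\tau,\pi)$ is a tree $\tau$ on $U$ together with, for each tree edge $g=xy$, a simple $x$–$y$ path $\pi(g)$ in $H$. Let $W_g$ be a side of $\tau-g$ and $\kappa(\delta W_g)$ the capacity of the cut $(W_g,U\setminus W_g)$ in $H$. The relative load of $f\in F$ is
$$\mathrm{rl}_\sigma(f)=\frac1{\kappa_f}\sum_{g:\,f\in\pi(g)}\kappa(\delta W_g).$$

If $H$ is a triangle with unit capacities, $\tau$ is a path with two of its edges, and $\pi(g)=g$, then each cut has capacity $2$ and the relative loads are $2,2,0$. The uniform mixture of the three paths has expected relative load $4/3$ on every edge.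

**Proof of Lemma 4.**

**Step 1: a good random strategy exists.** We claim that some distribution on the finitely many strategies has $\mathbb E\,\mathrm{rl}_\sigma(f)\le\alpha\log q$ for all $f$. By the minimax theorem it is enough to find, for every probability vector $\eta$ on $F$, a strategy with $\sum_f\eta_f\,\mathrm{rl}_\sigma(f)\le\alpha\log q$. The function $\eta\mapsto\min_\sigma\sum_f\eta_f\mathrm{rl}_\sigma(f)$ is a minimum of finitely many linear functions, hence continuous, so we may assume $\eta_f>0$ for all $f$. Let $\ell_f=\eta_f/\kappa_f$, let $d_\ell$ be the shortest-path metric of $H$ with lengths $\ell$, and for a tree $\tau$ let each $\pi(g)$ be a shortest path, of length $d_\ell(g)$. Then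
$$\sum_f\eta_f\,\mathrm{rl}_\sigma(f)=\sum_f\ell_f\sum_{g:\,f\in\pi(g)}\kappa(\delta W_g)=\sum_g\kappa(\delta W_g)\,d_\ell(g).$$
An edge $f=xy$ of $H$ crosses the cut of $W_g$ exactly when $g$ lies on the $\tau$-path from $x$ to $y$. If $\tau$ has $d_\tau\ge d_\ell$, then $d_\ell(g)\le d_\tau(g)$ for each tree edge, and $d_\tau$ adds up along tree paths. Hence
$$\sum_g\kappa(\delta W_g)\,d_\ell(g)=\sum_{f=xy\in F}\kappa_f\sum_{g\in\mathrm{path}_\tau(x,y)}d_\ell(g)\le\sum_{f=xy\in F}\kappa_f\,d_\tau(x,y).$$
For $\tau$ random as in the fact, applied to $d_U=d_\ell$, the expectation of the right side is at most $\alpha\log q\sum_{f=xy}\kappa_f\,d_\ell(x,y)\le\alpha\log q\sum_f\kappa_f\ell_f=\alpha\log q\sum_f\eta_f=\alpha\log q$. So some $\tau$ achieves $\alpha\log q$.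

**Step 2: route by the random strategy.** For a pair $x,y$, sample $\sigma$ from this distribution and concatenate the paths $\pi(g)$ over the $\tau$-path from $x$ to $y$. If the demands $(\delta_i)$ can be routed with congestion at most $\rho$, the total demand separated by $W_g$ is at most $\rho\,\kappa(\delta W_g)$, because it must cross that cut. A commodity uses $\pi(g)$ exactly when $W_g$ separates its ends. Therefore
$$\sum_i\delta_i\,r_{x_iy_i}(f)\le\mathbb E_\sigma\sum_{g:\,f\in\pi(g)}\rho\,\kappa(\delta W_g)=\rho\,\kappa_f\,\mathbb E\,\mathrm{rl}_\sigma(f)\le\rho\,\alpha\log q\,\kappa_f.\qquad\square$$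

## Balancing demand edges against tree edges

We now prove Theorem 1. Before the computation, here is what a walk in $H$ costs. Suppose commodity $i$ traverses demand edge $j$ in expectation $r_i(j)$ times and tree edge $e$ in expectation $r_i(e)$ times, and each traversal is replaced by a random path from $f_j$ or $g_e$.

On demand edges, $f_j(u)/c(u)$ varies with $u$, and (3) controls only $\sum_jD_jf_j(u)$. So we need $\sum_id_i^ur_i(j)\le x\,D_j$ for *each* $u$ separately; the cost is then $x$. On tree edges, (6) says $g_e(u)/c(u)\le1/m_e$ *uniformly in $u$*, so only the average $\sum_u\lambda_ud^u=D$ matters. If $\sum_iD_ir_i(e)\le y\,m_e$, each of the $q-1$ tree edges costs at most $y$. So we want one family of walks with $x+(q-1)y$ small, where $x$ refers to all the $d^u$ and $y$ to the single vector $D$. An oblivious routing in $H$ handles all these demand vectors simultaneously.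

**Proof of Theorem 1.** By Lemma 1, fix $\lambda$ and $d^u\in\mathcal D$, and let $D$, $f_j$ be as in (3) and $T,m_e,g_e$ as in (6).

**Step 1: build $H$.** Let $\theta=1/\sqrt{q-1}$ and let $H$ be the multigraph of the opening definition: demand edges $s_jt_j$ of capacity $D_j$ for $D_j>0$, and tree edges $e$ of capacity $\theta m_e$. It is loopless because $s_j\ne t_j$, and connected because it contains $T$. Apply Lemma 4 and write $r_i=r_{s_it_i}$.

**Step 2: bound the load of each $d^u$ on demand edges.** Route $d^u$ along $T$. Edge $e$ receives $d^u(W_e)\le m_e$ by (6) and has capacity $\theta m_e$, so the congestion is at most $1/\theta$. Lemma 4 bounds the load of the *oblivious* routing on every edge of $H$, in particular on demand edges: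
$$\sum_id_i^u\,r_i(j)\le\frac{\alpha\log q}{\theta}\,D_j\qquad\text{for every demand edge } j\text{ and every }u.\tag{7}$$

**Step 3: bound the load of $D$ on tree edges.** Route $D$ with every commodity on its own demand edge; the congestion is at most $1$. Lemma 4 gives
$$\sum_iD_i\,r_i(e)\le\alpha\log q\;\theta\,m_e\qquad\text{for every }e\in T.\tag{8}$$

**Step 4: translate walks in $H$ into walks in $G$.** For commodity $i$ with $D_i>0$ sample its walk in $H$. Replace each traversed demand edge $j$ by a random path from $f_j$ and each traversed tree edge $e$ by a random path from $g_e$, reversed where the direction of traversal requires it. Shortcut the resulting $s_i$–$t_i$ walk. By the union bound over traversals,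
$$p_i(v)\le\sum_jr_i(j)f_j(v)+\sum_{e\in T}r_i(e)g_e(v).$$
Commodities with $D_i=0$ are routed arbitrarily; they contribute nothing to $\Phi$. All sums over $i$ below may be restricted to $D_i>0$, which only decreases the left sides of (7) and (8).

**Step 5: estimate $\Phi$.** Inserting the bound on $p_i$ gives $\Phi(p)\le\mathrm I+\mathrm{II}$ with
$$\mathrm I=\sum_u\frac{\lambda_u}{c(u)}\sum_jf_j(u)\sum_id_i^ur_i(j),\qquad \mathrm{II}=\sum_u\frac{\lambda_u}{c(u)}\sum_{e\in T}g_e(u)\sum_id_i^ur_i(e).$$
By (7) and then (3),
$$\mathrm I\le\frac{\alpha\log q}{\theta}\sum_u\frac{\lambda_u}{c(u)}\sum_jD_jf_j(u)\le\frac{\alpha\log q}{\theta}\sum_u\lambda_u=\frac{\alpha\log q}{\theta}.$$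
By (6), exchanging the order of summation, and then (8),
$$\mathrm{II}\le\sum_{e\in T}\frac1{m_e}\sum_i\Big(\sum_u\lambda_ud_i^u\Big)r_i(e)=\sum_{e\in T}\frac1{m_e}\sum_iD_i\,r_i(e)\le(q-1)\,\theta\,\alpha\log q .$$

**Step 6: choose $\theta$.** The sum $1/\theta+(q-1)\theta$ is smallest at $\theta=1/\sqrt{q-1}$, where both terms equal $\sqrt{q-1}$. So $\Phi(p)\le2\alpha\sqrt{q-1}\,\log q$, and Lemma 1 yields a scheme with $c_V(\mathrm{OBL})\le2\alpha\sqrt{q-1}\,\log q\le2\alpha\sqrt n\log n$. This is Theorem 1 with $C=2\alpha$. $\square$

Note that $H$ depends on $\lambda$ and $(d^u)$. The routing built from it is a best reply to that mixed strategy up to the stated bound, and the oblivious scheme for $G$ comes only from the minimax theorem in Lemma 1.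

*The subdivided $K_4$ again.* Let $\lambda$ be uniform on $\beta_1,\dots,\beta_4$ with $d^{\beta_x}=d^x$. Each pair contains two of the four points, so $D_\ell=\frac12$ for all six $\ell$. Since $M_{a_\ell t}=1=f(\{a_\ell\})$, the star centered at $t$ is a valid $T$ with all $m_e=1$, and $q-1=6$. So $H$ joins each $a_\ell$ to $t$ by a demand edge of capacity $\frac12$ and a parallel tree edge of capacity $1/\sqrt6$. Here no logarithm is needed: let $a_\ell$ choose between its two edges in proportion to capacity. Then $d_\ell^u\,r_\ell(\ell)\le D_\ell/(D_\ell+\theta)\le D_\ell/\theta$ and $D_\ell\,r_\ell(e)=D_\ell\theta/(D_\ell+\theta)\le\theta$, which are (7) and (8) without the factor $\alpha\log q$. In the proof above the logarithm comes only from Lemma 4.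

*Edge capacities as well.* If edges also have capacities, subdivide each edge by a new node of that capacity. The load of an edge becomes the load of its node and the terminal set is unchanged, so the bound $C\sqrt{q-1}\,\log q$ still holds.

## Lines in affine space and the lower bound

The subdivided $K_4$ is built on four points in which every two lie on one "line" of size $2$. We now use longer lines.

Let $b$ be a prime, $r\ge2$, and let $AG(r,b)$ be the affine space of dimension $r$ over the field with $b$ elements. It has $m=b^r$ points; every line has $b$ points; any two points lie on exactly one line. The lines through a point $x$ partition the other $m-1$ points into sets of size $b-1$, so there are $(m-1)/(b-1)$ of them, and counting incidences gives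
$$k=\frac{m(m-1)}{b(b-1)}$$
lines in total. For $b=r=2$ this is $m=4$, $k=6$, the case done by hand.

**Proof of Theorem 3.**

**Step 1: the instance.** Take a sink $t$ with $c(t)=(m-1)/(b-1)$, a node $\beta_x$ of capacity $1/(b-1)$ for each point $x$, and a node $a_\ell$ of capacity $1$ for each line $\ell$. The edges are $a_\ell\beta_x$ for $x\in\ell$, and $\beta_xt$ for all $x$. The commodities are $(a_\ell,t)$ for all $\ell$. The graph is connected, $n=k+m+1$ and $q=k+1$.

**Step 2: demands that are easy to route.** For a point $x$ let $d^x$ be $1$ on the lines through $x$ and $0$ elsewhere. For each line $\ell\ni x$ send $1/(b-1)$ from $a_\ell$ through each $\beta_y$, $y\in\ell\setminus\{x\}$, to $t$. A point $y\ne x$ lies on exactly one line through $x$, so $\beta_y$ has load $1/(b-1)$, its capacity. Each active $a_\ell$ has load $1$, $\beta_x$ has load $0$, and $t$ has load $(m-1)/(b-1)$. Hence $\mathrm{OPT}(d^x)\le1$.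

**Step 3: every oblivious scheme does badly on some $d^x$.** The second node of any $a_\ell$–$t$ path is some $\beta_y$ with $y\in\ell$, so $\sum_{y\in\ell}p_\ell(\beta_y)\ge1$. Looking only at the node $\beta_x$ under $d^x$,
$$\sum_x\mathrm{cong}_{\mathrm{OBL}}(d^x)\ge\sum_x(b-1)\sum_{\ell\ni x}p_\ell(\beta_x)=(b-1)\sum_\ell\sum_{x\in\ell}p_\ell(\beta_x)\ge(b-1)k .$$
Some $d^x$ has congestion at least the average over the $m$ points, and $\mathrm{OPT}(d^x)\le1$. Therefore
$$c_V(\mathrm{OBL})\ge\frac{(b-1)k}{m}=\frac{m-1}{b}=\sqrt{\Big(1-\frac1m\Big)\Big(1-\frac1b\Big)}\;\sqrt k ,$$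
where the last equality follows from $\dfrac{(m-1)^2}{b^2}\cdot\dfrac{b(b-1)}{m(m-1)}=\dfrac{(m-1)(b-1)}{mb}$.

**Step 4: compare $k$ with $n$.** Since $k=b^{r-1}\cdot\frac{b^r-1}{b-1}\ge b^{2r-2}$ and $m=b^r$, for fixed $b$ and $r\to\infty$ we have $n/k=1+(m+1)/k\to1$. So the lower bound is $\big(\sqrt{1-1/b}-o(1)\big)\sqrt n$. Given $\varepsilon>0$, fix a prime $b$ with $\sqrt{1-1/b}>1-\varepsilon$; then for all large $r$ the bound is at least $(1-\varepsilon)\sqrt n$, which gives infinitely many $n$. Finally $n\ge k$, so $(1-\varepsilon)\sqrt n\ge(1-\varepsilon)\sqrt k$, and $k=q-1$. $\square$
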